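\title{Uniform boundedness of rational torsion for Drinfeld modules over a finitely generated field}

\begin{abstract}
Let $A$ be the ring of functions regular away from a fixed place of a global function field, and let $L$ be a finitely generated field over the fraction field $K$ of $A$. We prove that the number of $L$-rational torsion points of a Drinfeld $A$-module of rank $d$ over $L$ is bounded by a constant that depends only on $L$ and $d$. In particular the $\mathfrak p$-primary uniform boundedness conjecture for Drinfeld modules holds for every $A$, every maximal ideal $\mathfrak p$ and every rank. For extensions $L/K$ of bounded degree, the $\mathfrak p$-primary torsion is bounded by a power of the genus of $L$. The proof plays a local estimate for the valuations of torsion points against the abc inequality for $L$.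
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $q$ be a power of a prime $p$, and let $F$ be a global function field with constant field $\mathbb F_q$. Fix a place $\infty$ of $F$, let $A$ be the ring of elements of $F$ that are regular away from $\infty$, and let $K=\operatorname{Frac}(A)$, which is $F$ itself. For $0\ne a\in A$ put $\deg a=\log_q|A/(a)|$. An \emph{$A$-field} is a field $L$ with a ring homomorphism $\iota\colon A\to L$. Let $L\{\tau\}$ be the twisted polynomial ring, in which $\tau c=c^q\tau$ for $c\in L$. The element $\sum_i c_i\tau^i$ acts on $L$ as the $\mathbb F_q$-linear polynomial $z\mapsto\sum_i c_iz^{q^i}$, and multiplication in $L\{\tau\}$ is composition of these maps.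

A \emph{Drinfeld $A$-module} over $L$ is a ring homomorphism $\phi\colon A\to L\{\tau\}$, $a\mapsto\phi_a$, such that the constant term of $\phi_a$ is $\iota(a)$ for all $a$ and $\phi(A)\not\subset L$. Its \emph{rank} is the positive integer $d$ with $\deg_\tau\phi_a=d\deg a$ for all $a\neq0$. For $A=\mathbb F_q[T]$, a Drinfeld module of rank $d$ is given by one element
\[
\phi_T=\iota(T)+g_1\tau+\dots+g_d\tau^d,\qquad g_i\in L,\quad g_d\ne0 .
\]
The rule $a\cdot z=\phi_a(z)$ makes the additive group of $L$ into an $A$-module $\phi(L)$, and we write $\phi(L)_{\mathrm{tors}}$ for its torsion submodule. For an ideal $I\subset A$ let $\phi[I]$ be the intersection of the kernels of $\phi_a\colon\mathbb G_a\to\mathbb G_a$ over $a\in I$, and for a maximal ideal $\mathfrak p$ let $\phi[\mathfrak p^\infty]=\bigcup_{n\ge1}\phi[\mathfrak p^n]$. Thus $\phi[\mathfrak p^\infty](L)$ is the set of $z\in L$ that are killed by a power of $\mathfrak p$.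

Throughout, a \emph{finitely generated field over $K$} is a field $L\supseteq K$ that is finitely generated as a field over $K$, viewed as an $A$-field through $A\subset K\subseteq L$. For such $L$ and $a\ne0$, the polynomial $\phi_a(Z)$ has degree $q^{d\deg a}$ and derivative $a\neq0$, so it has $q^{d\deg a}$ distinct roots in $\bar L$. The torsion over $\bar L$ is therefore infinite, and one asks how much of it can be rational. The following conjecture is posed in \cite{slides}.

\begin{quote}
\textbf{Conjecture ($\mathfrak p$-primary uniform boundedness).} \emph{Let $L$ be a finitely generated field over $K$, let $d>0$ be an integer and let $\mathfrak p$ be a maximal ideal of $A$. Then there is a constant $C=C(L,\mathfrak p,d)$ such that $|\phi[\mathfrak p^\infty](L)|<C$ for every Drinfeld $A$-module $\phi$ of rank $d$ over $L$.}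
\end{quote}

Three results of Poonen bear on it: $\phi(L)_{\mathrm{tors}}$ is finite for each single $\phi$; for $d=1$ its order is bounded in terms of $L$ alone; and the conjecture holds for $d=2$ and $A=\mathbb F_q[T]$. We do not use these results.

To see what uniformity asks for, take $A=\mathbb F_q[T]$ and $\mathfrak p=(T)$. For $u\in L^*$ the conjugate $u^{-1}\phi u$ is again a Drinfeld module of rank $d$, and $z\mapsto u^{-1}z$ is an isomorphism from $\phi(L)$ to $(u^{-1}\phi u)(L)$. So a nonzero rational point may be moved to $1$, and the modules with a rational point of exact order $T^n$ correspond to the $L$-points $(g_1,\dots,g_d)$ of the hypersurface $\phi_{T^n}(1)=0$ with $g_d\ne0$ and $\phi_{T^{n-1}}(1)\ne0$. The recursion $\phi_{T^n}(1)=\phi_T(\phi_{T^{n-1}}(1))$ shows that this hypersurface has degree $1+q^d+\dots+q^{d(n-1)}$. The rapid growth of the degree suggests that rational points disappear for large $n$, and this is what the conjecture predicts. But the variety has dimension $d-1$, and all of its points have to be excluded at once.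

The constant must depend on $L$, since the roots of $\phi_{T^n}$ become rational over a finite extension. It must also depend on $d$.

\begin{example}\label{ex:Y}
Let $A=\mathbb F_q[T]$ and let $Y\subset L$ be an $\mathbb F_q$-subspace with basis $y_1,\dots,y_d$. The $d$ linear equations $\sum_{i=0}^db_iy_j^{q^i}=0$ have a nonzero solution $(b_0,\dots,b_d)$ in $L$. The polynomial $\sum_ib_iZ^{q^i}$ has degree at most $q^d$ and vanishes on the $q^d$ elements of $Y$. So its degree is $q^d$ and its roots are simple, which means $b_d\ne0$ and $b_0\ne0$. Scaling to $b_0=T$ gives a Drinfeld module of rank $d$, namely $\phi_T(Z)=TZ\prod_{0\ne y\in Y}(1-Z/y)$, with $\phi[T](L)=Y$. Hence $|\phi[(T)^\infty](L)|\ge q^d$.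
\end{example}

\subsection{Results}

The conjecture is true, and the whole torsion module is uniformly bounded.

\begin{theorem}\label{thm:p}
Let $L$ be a finitely generated field over $K$, let $d\ge1$ and let $\mathfrak p$ be a maximal ideal of $A$. There is a constant $C(L,\mathfrak p,d)$ such that $|\phi[\mathfrak p^\infty](L)|<C(L,\mathfrak p,d)$ for every Drinfeld $A$-module $\phi$ of rank $d$ over $L$.
\end{theorem}

\begin{theorem}\label{thm:tors}
Let $L$ be a finitely generated field over $K$ and let $d\ge1$. There is a constant $C(L,d)$ such that $|\phi(L)_{\mathrm{tors}}|\le C(L,d)$ for every Drinfeld $A$-module $\phi$ of rank $d$ over $L$.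
\end{theorem}

\begin{theorem}\label{thm:genus}
Fix $A$, $\mathfrak p$, $d$ and $D\ge1$. There are $C,c>0$ such that for every finite extension $L/K$ with $[L:K]\le D$ and every Drinfeld $A$-module $\phi$ of rank $d$ over $L$,
\[
|\phi[\mathfrak p^\infty](L)|\le C\,(g(L)+2)^c,
\]
where $g(L)$ is the genus of $L$ over its exact constant field. For finite $L/K$, the bound in Theorem~\ref{thm:tors} can be taken to depend only on $A$, $d$, $[L:K]$ and $g(L)$.
\end{theorem}

All three come from one statement about $\mathbb F_q[T]$ and about a single point of prime power order.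

\begin{theorem}\label{thm:key}
Let $L$ be a finitely generated field over $\mathbb F_q$, let $\theta\in L$ be transcendental over $\mathbb F_q$, and view $L$ as an $\mathbb F_q[T]$-field through $T\mapsto\theta$. Let $d\ge1$. There is $B=B(L,\theta,d)\in\mathbb N$ with the following property. If $\phi$ is a Drinfeld $\mathbb F_q[T]$-module of rank $d$ over $L$ and $x\in L$ is a torsion point whose annihilator is $(\ell^e)$, with $\ell$ monic irreducible and $e\ge1$, then $e\deg\ell\le B$.
\end{theorem}

Section~\ref{sec:examples} shows the method on two examples and gives the plan of the proof. Section~\ref{sec:reduction} reduces Theorems~\ref{thm:p} and~\ref{thm:tors} to Theorem~\ref{thm:key}. Sections~\ref{sec:global}--\ref{sec:ratios} prepare the tools, Section~\ref{sec:proof} proves Theorem~\ref{thm:key} in a quantitative form, and Section~\ref{sec:genus} deduces Theorem~\ref{thm:genus}.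

\section{Two examples and the plan of the proof}\label{sec:examples}

Rational torsion points form an $\mathbb F_q$-vector space $W\subset L$. If $w=z/z'$ is a ratio of two nonzero elements of $W$, then $1+w=(z+z')/z'$ is zero or again such a ratio. So if the valuations of torsion points are rigid at most places, then $w$ and $1+w$ both have zeros and poles at few places, and this is a strong constraint. In rank one the constraint can be solved by inspection.

\begin{example}[rank one]\label{ex:rank1}
Let $L=\mathbb F_q(\theta)$, $\phi_T=\theta+g\tau$ and $W=\phi[(T)^\infty](L)$. We claim that $\dim_{\mathbb F_q}W\le1$ for every $g\in L^*$. Let $v$ be a place of $L$ other than the zero and the pole of $\theta$, and for $z\ne0$ put $\sigma(z)=v(z)+v(g)/(q-1)$. Then $v(gz^q)-v(\theta z)=(q-1)\sigma(z)$. If $\sigma(z)>0$, the term $\theta z$ dominates in $\phi_T(z)$, and $\sigma(\phi_T(z))=\sigma(z)$. If $\sigma(z)<0$, the term $gz^q$ dominates, and $\sigma(\phi_T(z))=q\sigma(z)$. In both cases the iterates of $z$ under $\phi_T$ never reach $0$. Hence $\sigma=0$ on $W\setminus0$, so $v$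 is constant on $W\setminus0$. Every ratio of nonzero elements of $W$ is therefore a monomial $\lambda\theta^j$ with $\lambda\in\mathbb F_q^*$ and $j\in\mathbb Z$. If $z/z'=\lambda\theta^j$ with $j\ne0$, then $(z+z')/z'=1+\lambda\theta^j$ is a ratio that is not a monomial, which is impossible. So all ratios lie in $\mathbb F_q^*$. The bound is attained: for $g=-\theta$ we have $W=\mathbb F_q$.
\end{example}

In higher rank the valuation need not be constant on $W\setminus0$, and the places where this happens depend on $\phi$. The next example shows what such a place looks like.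

\begin{example}[rank two, one place]\label{ex:rank2}
Let $\phi_T=\theta+g_1\tau+g_2\tau^2$, and let $v$ be a normalized discrete valuation of $L$, trivial on $\mathbb F_q$, with $v(\theta)\ge0$, $v(g_1)=0$ and $v(g_2)=\alpha>0$. Call $P(z)=-v(z)$ the level of $z$. If $P(z)=\rho>0$, the three terms of $\phi_T(z)$ have levels at most $\rho$, exactly $q\rho$, and exactly $q^2\rho-\alpha$. The last two agree at $\rho_0=\alpha/(q^2-q)$.

If $\rho>\rho_0$, then $P(\phi_T(z))=q^2\rho-\alpha>q\rho$, the levels of the iterates tend to infinity, and $z$ is not torsion. If $0<\rho<\rho_0$, then $P(\phi_T(z))=q\rho$. So the positive levels of torsion points lie among $\rho_0,\rho_0/q,\rho_0/q^2,\dots$.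

Each level carries only one dimension. Let $z,z'$ be torsion points of the same level $\rho_0/q^i$ and let $\zeta$ be the residue of $z/z'$. For $i=0$, the point $\phi_T(z)$ has level at most $\rho_0<q\rho_0$, so the two leading terms cancel: $g_2z^{q^2-q}/g_1$ has residue $-1$. The same holds for $z'$, so $\zeta^{q^2-q}=1$ and $\zeta\in\mathbb F_q^*$. For $i>0$ the term $g_1z^q$ dominates, so $\phi_T(z)/\phi_T(z')$ has residue $\zeta^q$, and $\zeta\in\mathbb F_q^*$ by induction on $i$. In all cases $z-\zeta z'$ has a lower level than $z$.

Let $W\subset L$ be a finite $\mathbb F_q$-space of torsion points, $W_0$ its subspace of points of level at most $0$, $N=\dim W/W_0\geq1$, and $Q$ the highest level in $W$. Two things follow. First, at least $N$ positive levels occur; they are integers and their ratios are powers of $q$, so $Q\ge q^{N-1}$. Second, a hyperplane of $W$ lies at level at most $Q/q$, so many ratios $z/z'$ have a pole of order at least $Q/2$ at $v$.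
\end{example}

These two consequences conflict with the abc inequality, which says that the zeros and poles of $w$, counted with multiplicity, are bounded linearly by the number of places in the supports of $w$ and $1+w$, counted without multiplicity. In the setting of Theorem~\ref{thm:key}, let $n=e\deg\ell$, let $W$ be a submodule of $\mathbb F_q[T]\cdot x$ of dimension at least $n/2$, let $E$ be the set of poles of $\theta$ and zeros of $\ell(\theta)$, and let $S$ be a suitable set of further places such that valuations outside $S\cup E$ are constant on $W\setminus 0$. We attach to $\phi$ a height $h\ge0$, which is the sum over all places of the levels of any nonzero point. Write $\lesssim$ for an inequality up to a factor depending only on $L,\theta,d$. The proof has four steps.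
\begin{enumerate}
\item Each place of $S$ has an exponentially high top level, and the levels add up to $h$. So $\deg S\lesssim q^{-n/(2d)}(h+n)$.
\item The levels in $W$ are spread out by an amount $\gtrsim h-O(1)$, while abc bounds the spread by $\lesssim\deg S+n$. So $h\lesssim \deg S+n$.
\item For large $n$ the two inequalities give $h\lesssim n$, then $\deg S<1$, so $S$ is empty.
\item As in Example~\ref{ex:rank1}, all ratios are now units outside $E$. The set $E$ has boundedly many elements and abc bounds the multiplicities by $\lesssim n$. This leaves polynomially many ratios, against the $q^{n/2}-1$ that exist.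
\end{enumerate}

\section{Reduction to $\mathbb F_q[T]$}\label{sec:reduction}

Let $L$ be a finitely generated field over $K$; it is finitely generated over $\mathbb F_q$. Let $\phi$ be a Drinfeld $A$-module of rank $d$ over $L$ and let $a\in A\setminus\mathbb F_q$. Since $\mathbb F_q$ is the constant field of $F$, the element $a$ is transcendental over $\mathbb F_q$. It has a pole, necessarily at $\infty$; so $1/a$ has a pole elsewhere, $a$ is not a unit of $A$, and $\deg a\ge1$. For $c\in\mathbb F_q^*$ the element $\phi_c$ is a unit of $L\{\tau\}$, hence of $\tau$-degree $0$, hence equal to $c$. Therefore $\phi'_b=\phi_{b(a)}$ for $b\in\mathbb F_q[T]$ defines a Drinfeld $\mathbb F_q[T]$-module $\phi'$ over $L$ with $\theta=a$, of rank $d'=\deg_\tau\phi_a=d\deg a$. For $b\neq 0$ the polynomial $\phi'_b(Z)$ has at most $q^{d'\deg b}$ roots.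

\begin{proposition}\label{prop:reduction}
Let $a\in A\setminus\mathbb F_q$ and $d'=d\deg a$. Let $B\ge0$ be a real number such that the conclusion of Theorem~\ref{thm:key} holds with $B$ for the triple $(L,a,d')$. Let $b_0$ be the least common multiple of all nonzero polynomials of degree at most $B$ in $\mathbb F_q[T]$. Then for every Drinfeld $A$-module $\phi$ of rank $d$ over $L$:
\begin{enumerate}
\item[(a)] if $a\in\mathfrak p$, then $|\phi[\mathfrak p^\infty](L)|\le q^{d'B}$;
\item[(b)] $|\phi(L)_{\mathrm{tors}}|\le q^{d'\deg b_0}$.
\end{enumerate}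
\end{proposition}

\begin{proof}
(a) Let $0\ne z\in\phi[\mathfrak p^n](L)$. Then $\phi'_{T^n}(z)=\phi_{a^n}(z)=0$, so the annihilator of $z$ in $\mathbb F_q[T]$ is $(T^e)$ with $1\le e\le B$. Thus $\phi[\mathfrak p^\infty](L)$ consists of roots of $\phi'_{T^{\lfloor B\rfloor}}$.

(b) Let $z\in L$ be killed by $\phi_s$ with $0\ne s\in A$. As $A/(s)$ is finite, $a^i-a^j\in(s)$ for some $i\neq j$, so $z$ is killed by $\phi'_{T^i-T^j}$ and is a torsion point of $\phi'$. Let its annihilator be generated by $b=\prod_i\ell_i^{e_i}$ with distinct monic primes $\ell_i$. The point $\phi'_{b/\ell_i^{e_i}}(z)\in L$ has annihilator $(\ell_i^{e_i})$, so $e_i\deg\ell_i\le B$ and $\ell_i^{e_i}\mid b_0$. Hence $b\mid b_0$, and $z$ is a root of $\phi'_{b_0}$.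
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:p} and~\ref{thm:tors} from Theorem~\ref{thm:key}]
For Theorem~\ref{thm:p} choose $0\ne a\in\mathfrak p$, which is not a unit and so not constant, and take $C=q^{d'B}+1$ with $B=B(L,a,d')$. For Theorem~\ref{thm:tors} choose any $a\in A\setminus\mathbb F_q$ and use (b).
\end{proof}

Theorem~\ref{thm:p} is also a consequence of Theorem~\ref{thm:tors}; the sharper bound (a) is what Theorem~\ref{thm:genus} needs.

From here through Section~\ref{sec:proof} we are in the situation of Theorem~\ref{thm:key}. We write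
\[
\phi_T=g_0+g_1\tau+\dots+g_d\tau^d,\qquad g_0=\theta,\quad g_d\ne0,
\]
modules are $\mathbb F_q[T]$-modules through $\phi$, dimensions are over $\mathbb F_q$, and $v(0)=+\infty$ for every valuation $v$.

\section{Places, the product formula and the abc inequality}\label{sec:global}

The field $L$ may have transcendence degree greater than one. We need a family of valuations with a product formula, and we get it from a projective model. A reader interested only in finite extensions of $K$ may take $r=1$ below: then the $v$ are the places of the function field $L$ and $\deg v$ is the degree of the residue field over $\mathbb F_q$.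

\subsection{Places and their degrees}

Let $X$ be a normal projective integral $\mathbb F_q$-scheme with function field $L$; the normalization of the projective closure of an affine model is one. Let $r=\dim X\ge1$ and fix an ample line bundle $\mathcal O(1)$ on $X$. A \emph{place} is a prime divisor $v$ of $X$. We write $v$ also for its normalized discrete valuation on $L$, $\mathcal O_v$ for the valuation ring and $k(v)$ for the residue field. The function $j\mapsto\chi(v,\mathcal O(j)|_v)$, with Euler characteristics computed over $\mathbb F_q$, is a polynomial of degree $r-1$, and $(r-1)!$ times its leading coefficient is the intersection number $\deg v=(\mathcal O(1)^{r-1}\cdot v)$, a positive integer. We use two standard facts.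
\begin{itemize}
\item \emph{Product formula.} For $f\in L^*$, almost all $v(f)$ vanish and $\sum_v\deg(v)\,v(f)=0$, because a principal divisor has intersection number $0$ with $\mathcal O(1)^{r-1}$.
\item \emph{Constants.} If $v(f)\ge0$ for all $v$, then $f\in k:=H^0(X,\mathcal O_X)$ because $X$ is normal, and $k$ is a finite field because $X$ is projective and integral. So $f\in L^*$ is determined by the numbers $v(f)$ up to a factor in $k^*$.
\end{itemize}
For a finite set $\Sigma$ of places and for $f\in L^*$ put
\[
\deg\Sigma=\sum_{v\in\Sigma}\deg v,\qquad \|f\|=\sum_v\deg(v)\,|v(f)| .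
\]
Then $\|ff'\|\le\|f\|+\|f'\|$ and $\|f^j\|=j\|f\|$ for $j\ge1$. By the product formula, $\|f\|$ is twice the degree $\sum_{v(f)<0}\deg(v)|v(f)|$ of the pole divisor.

\begin{lemma}\label{lem:degv}
Let $k_v$ be the algebraic closure of $\mathbb F_q$ in $k(v)$, a finite field. Then $\deg v\ge[k_v:\mathbb F_q]$.
\end{lemma}

\begin{proof}
Let $\nu\colon\tilde v\to v$ be the normalization, which is finite and birational. The cokernel of $\mathcal O_X|_v\to\nu_*\mathcal O_{\tilde v}$ is supported in dimension less than $r-1$, so by the projection formula $\deg v$ is also $(r-1)!$ times the leading coefficient of $j\mapsto\chi(\tilde v,\nu^*\mathcal O(j))$. Elements of $k_v$ are integral over $\mathbb F_q$, so they are regular on the normal scheme $\tilde v$, and all cohomology groups on $\tilde v$ are $k_v$-spaces. Hence this polynomial is $[k_v:\mathbb F_q]$ times an integer-valued polynomial of degree $r-1$, and $(r-1)!$ times the leading coefficient of such a polynomial is an integer. So the positive integer $\deg v$ is a multiple of $[k_v:\mathbb F_q]$.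
\end{proof}

Write $v\mid\infty$ if $v(\theta)<0$, and put
\[
t_v=\max(0,-v(\theta)),\qquad\kappa=\sum_v\deg(v)\,t_v .
\]
For a monic irreducible $\ell\in\mathbb F_q[T]$ write $v\mid\ell$ if $v(\ell(\theta))>0$, and let $E_\ell$ be the set of places with $v\mid\infty$ or $v\mid\ell$. If $v\mid\infty$, then $v(\ell(\theta))=-t_v\deg\ell$. If $v\nmid\infty$, then $v(\ell(\theta))\ge0$, with equality when $v\notin E_\ell$. So the product formula for $\ell(\theta)$ reads
\begin{equation}\label{eq:ell}
\sum_{v\mid\ell}\deg(v)\,v(\ell(\theta))=\kappa\deg\ell .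
\end{equation}
The degree of $E_\ell$ grows with $\deg \ell$, but its cardinality does not. The final counting argument depends on this.

\begin{lemma}\label{lem:kappa}
\begin{enumerate}
\item[(a)] $\kappa\ge1$ and $|k|\le q^\kappa$.
\item[(b)] There is a unique $m\ge0$ with $\theta\in L^{p^m}\setminus L^{p^{m+1}}$, and $p^m\le\kappa$.
\item[(c)] $\deg E_\ell\le\kappa(1+\deg\ell)$ and $|E_\ell|\le2\kappa$.
\end{enumerate}
\end{lemma}

\begin{proof}
Since $\theta$ is transcendental, $\theta\notin k$, so there is a place $v_0\mid\infty$ and $\kappa\ge \deg(v_0)\,t_{v_0}\ge1$. The field $k$ embeds into $k_{v_0}$, so $[k:\mathbb F_q]\le\deg v_0\le\kappa$ by Lemma~\ref{lem:degv}. If $\theta\in L^{p^j}$, then $p^j$ divides $t_{v_0}$, so $p^j\le\kappa$; take for $m$ the largest such $j$.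

For (c), the places $v\mid\infty$ have $t_v\ge1$, so their total degree and their number are at most $\kappa$. By \eqref{eq:ell} the places $v\mid\ell$ have total degree at most $\kappa\deg\ell$. If $v\mid\ell$, the map $\mathbb F_q[T]\to k(v)$, $T\mapsto\bar\theta$, has kernel $(\ell)$, so $[k_v:\mathbb F_q]\ge\deg\ell$ and $\deg v\ge\deg\ell$ by Lemma~\ref{lem:degv}. Hence there are at most $\kappa$ such places.
\end{proof}

\subsection{Derivations}

The abc inequality is proved by differentiating, so we need derivations that detect $p$-th powers and have bounded poles. Since $\mathbb F_q$ is perfect, $L$ is a finite separable extension of a purely transcendental field $L_0=\mathbb F_q(u_1,\dots,u_r)$, and the derivations $\partial/\partial u_i$ extend to derivations $\partial_i$ of $L$. Every derivation kills $L^p$. Conversely,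
\begin{equation}\label{eq:kernel}
\partial_1w=\dots=\partial_rw=0\iff w\in L^p .
\end{equation}
Indeed, $L$ is both separable and purely inseparable over $L_0L^p$, so $L=L_0L^p$, and the $p^r$ monomials $u^I$ with $0\le I_i<p$, which span $L_0$ over $L_0^p$, span $L$ over $L^p$. Computing $[L:L_0^p]$ in two ways and using $[L^p:L_0^p]=[L:L_0]$ gives $[L:L^p]=[L_0:L_0^p]=p^r$, so the monomials are a basis. If $w=\sum_Ia_Iu^I$ with $a_I\in L^p$, then $u_i\partial_iw=\sum_II_ia_Iu^I$. All of these vanish exactly when $a_I=0$ for $I\ne0$.

For a derivation $\partial$ of $L$ over $\mathbb F_q$ there are integers $\delta_v(\partial)\ge0$, almost all zero, such that for $f\in L^*$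
\begin{equation}\label{eq:deriv}
v(\partial f)\ge-\delta_v(\partial)\quad\text{if }v(f)\ge0,\qquad v(\partial f)\ge v(f)-1-\delta_v(\partial)\quad\text{always.}
\end{equation}
To see this, cover $X$ by finitely many $\operatorname{Spec}R_j$ with $R_j$ finitely generated over $\mathbb F_q$, and let $0\ne\beta_j\in R_j$ be a common denominator for the images under $\partial$ of generators of $R_j$. Then $\beta_j\partial(R_j)\subset R_j$. If $v$ meets $\operatorname{Spec}R_j$, then $\mathcal O_v$ is a localization of $R_j$, and the quotient rule gives $\beta_j\partial(\mathcal O_v)\subset\mathcal O_v$. Let $\delta_v(\partial)$ be the minimum of $v(\beta_j)$ over such $j$; this gives the first inequality. For the second write $f=\pi^iu$ with a uniformizer $\pi$ and a unit $u$, so that $\partial f=i\pi^{i-1}u\,\partial\pi+\pi^i\partial u$.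

\subsection{The abc inequality}

For $w\in L\setminus\{0,-1\}$ let $\Sigma_w$ be the set of places with $v(w)\ne0$ or $v(1+w)\ne0$.

\begin{proposition}\label{prop:abc}
There is a constant $\delta\ge0$, depending only on $L$, $X$ and $\mathcal O(1)$, such that
\begin{equation}\label{eq:abc}
\|w\|\le2(\deg\Sigma_w+\delta)\qquad\text{for all }w\in L\setminus L^p .
\end{equation}
If $r=1$, one can take $\delta=2[k:\mathbb F_q]\,g(L)$.
\end{proposition}

\begin{proof}
Put $\delta=\max_i\sum_v\deg(v)\,\delta_v(\partial_i)$. Let $w\notin L^p$; then $w\ne0,-1$, and by \eqref{eq:kernel} there is $\partial=\partial_i$ with $\partial w\ne0$. Consider $\eta=\partial w/(w(1+w))\in L^*$, which has small poles everywhere and zeros of high order at the poles of $w$. Write $\delta_v=\delta_v(\partial)$ and use \eqref{eq:deriv}.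
\begin{itemize}
\item If $v(w)<0$, then $v(1+w)=v(w)$, so $v(\eta)\ge v(w)-1-\delta_v-2v(w)=|v(w)|-1-\delta_v$.
\item If $v(w)>0$, then $v(1+w)=0$, so $v(\eta)\ge-1-\delta_v$. If $v(1+w)>0$, then $v(w)=0$, and the same bound follows from $\partial w=\partial(1+w)$.
\item If $v\notin\Sigma_w$, then $v(\eta)=v(\partial w)\ge-\delta_v$.
\end{itemize}
The product formula for $\eta$ gives $0\ge\sum_{v(w)<0}\deg(v)|v(w)|-\deg\Sigma_w-\delta$, and the sum is $\|w\|/2$.

Now let $r=1$. Then $X$ is the smooth projective curve with function field $L$ and constant field $k$. The space of differentials of $L$ is one-dimensional, $\mathrm dw=(\partial_1w)\,\mathrm du_1$ vanishes only for $w\in L^p$, and for a uniformizer $\pi$ at $v$ the differential $\mathrm d\pi$ generates the differentials regular at $v$. One sets $v(f\,\mathrm d\pi)=v(f)$. Then \eqref{eq:deriv} holds for $\mathrm d$ with $\delta_v=0$, and a nonzero differential $\eta$ satisfies $\sum_v\deg(v)\,v(\eta)=[k:\mathbb F_q](2g(L)-2)$, the factor $[k:\mathbb F_q]$ appearing because degrees are taken over $\mathbb F_q$. For $\eta=\mathrm dw/(w(1+w))$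 the three cases above give $\|w\|/2-\deg\Sigma_w\le[k:\mathbb F_q](2g(L)-2)\le 2[k:\mathbb F_q]\,g(L)$.
\end{proof}

The hypothesis $w\notin L^p$ cannot be dropped: in $L=\mathbb F_q(\theta)$ the element $w=\theta^{p^j}$ has $\|w\|=2p^j$, while $1+w=(1+\theta)^{p^j}$ and $\deg\Sigma_w=3$. Section~\ref{sec:ratios} deals with this obstacle. From now on $\delta\ge0$ is any fixed number for which \eqref{eq:abc} holds.

\section{Levels of torsion points at one place}\label{sec:local}

\subsection{The normalized level}

The valuation $v(z)$ of a point changes when $\phi$ is replaced by a conjugate, so we normalize it as in Example~\ref{ex:rank1}. For each place $v$ put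
\[
c_v=\min_{1\le i\le d}\frac{v(g_i)}{q^i-1},\qquad\alpha_{v,i}=v(g_i)-(q^i-1)c_v\quad(0\le i\le d).
\]
Then $c_v=0$ for almost all $v$, $\alpha_{v,0}=v(\theta)$, $\alpha_{v,i}\in[0,+\infty]$ for $i\ge1$, and $\min_{i\ge1}\alpha_{v,i}=0$. The \emph{level} of $z\in L$ at $v$ and the \emph{height} of $\phi$ are
\[
P_v(z)=-v(z)-c_v\quad(z\ne0),\qquad P_v(0)=-\infty,\qquad h=-\sum_v\deg(v)\,c_v .
\]
The coefficients of $u^{-1}\phi_Tu$ are $g_iu^{q^i-1}$. If $u$, in an extension field, has valuation $-c_v$, these coefficients have valuations $\alpha_{v,i}$, and the point $u^{-1}z$ has valuation $-P_v(z)$. So $P_v$ is minus the valuation in the coordinate in which $g_1,\dots,g_d$ are integral at $v$ and one of them is a unit. The product formula for $z$ and for $g_d$ gives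
\begin{equation}\label{eq:sum}
\sum_v\deg(v)\,P_v(z)=h\quad(z\in L^*),\qquad h=\frac1{q^d-1}\sum_v\deg(v)\,\alpha_{v,d}\ge0 .
\end{equation}
Thus $h$ measures the total failure of the leading coefficient to be a unit, and $h=0$ in rank one. We shall use the following properties without further comment.
\begin{itemize}
\item $P_v(g_iz^{q^i})=-v(g_i)-q^iv(z)-c_v=q^iP_v(z)-\alpha_{v,i}$ for $0\le i\le d$.
\item The level of a sum is at most the maximum of the levels, with equality if the maximum is attained once; and $P_v(\lambda z)=P_v(z)$ for $\lambda\in\mathbb F_q^*$. So the conditions $P_v\le R$ and $P_v<R$ define $\mathbb F_q$-subspaces.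
\item The finite values of $P_v$ lie in $\mathbb Z-c_v\subset\varepsilon\mathbb Z$, where $\varepsilon=\prod_{i=1}^d(q^i-1)^{-1}$.
\end{itemize}

\subsection{Lower bounds}

By \eqref{eq:sum} the levels of a point have a fixed sum. To conclude that they cannot be large at many places, we must know that they cannot be very negative at others.

\begin{lemma}\label{lem:lower}
Let $b\in\mathbb F_q[T]$ be monic of degree $n\ge1$, and let $z\in L^*$ satisfy $\phi_b(z)=0$.
\begin{enumerate}
\item[(a)] If $v\nmid\infty$, then $P_v(z)\ge-v(b(\theta))$.
\item[(b)] If $v\mid\infty$, then $P_v(z)\ge-nt_v$.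
\item[(c)] If $v\nmid\infty$, then $\{y\in L:P_v(y)\le0\}$ is a submodule of $\phi(L)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The elements $\sum_is_i\tau^i$ with $v(s_i)\ge(q^i-1)c_v$ for all $i\ge0$ form a subring of $L\{\tau\}$, because the product of $s_i\tau^i$ and $s'_j\tau^j$ has coefficient $s_i(s'_j)^{q^i}$ of valuation at least $(q^i-1)c_v+q^i(q^j-1)c_v=(q^{i+j}-1)c_v$. It contains $\mathbb F_q$, and it contains $\phi_T$ since $v(\theta)\ge0$. So $\phi_b=b(\theta)+\sum_{i\ge1}G_i\tau^i$ with $v(G_i)\ge(q^i-1)c_v$. Let $\sigma=-P_v(z)=v(z)+c_v$. If $\sigma\le0$ we are done, as $v(b(\theta))\ge0$. If $\sigma>0$, then $v(G_iz^{q^i})\ge v(z)+(q^i-1)\sigma\ge v(z)+\sigma$ for $i\ge1$, and $b(\theta)z=-\sum_{i\ge1}G_iz^{q^i}$ gives $v(b(\theta))\ge\sigma$.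

(b) Let $y\ne0$ with $P_v(y)\le0$. For $i\ge1$ we have $P_v(g_iy^{q^i})\le q^iP_v(y)\le P_v(y)$, while $P_v(\theta y)=P_v(y)+t_v$ is larger. So
\[
P_v(\phi_T(y))=P_v(y)+t_v .
\]
Put $z_j=\phi_{T^j}(z)$. If $P_v(z_j)\le0$ for $0\le j\le n-1$, then $P_v(z_j)=P_v(z)+jt_v$ for $0\le j\le n$. Since $b$ is monic, $\phi_b(z)$ is $z_n$ plus an $\mathbb F_q$-combination of points of lower level, so it is nonzero, a contradiction. Hence there is a least $j\le n-1$ with $P_v(z_j)>0$, and $P_v(z)=P_v(z_j)-jt_v>-nt_v$.

(c) All $\alpha_{v,i}$ are nonnegative, including $\alpha_{v,0}=v(\theta)$. So $P_v(y)\le0$ implies $q^iP_v(y)-\alpha_{v,i}\le0$ for all $i$, and $P_v(\phi_T(y))\le0$.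
\end{proof}

\subsection{The shell lemma}

In Example~\ref{ex:rank2} every interval $(R/q,R]$ of positive levels carries at most one dimension of torsion. In rank $d$ there can be several critical levels like $\rho_0$, and the sequences descending from them interlace. The total is still controlled.

\begin{lemma}[shell lemma]\label{lem:shell}
Let $v$ be a place, let $R>0$ satisfy $R/q\ge t_v/(q-1)$, and let $U\subset L$ be a finite $\mathbb F_q$-space of torsion points. Then
\[
\dim\ \{z\in U:P_v(z)\le R\}\big/\{z\in U:P_v(z)\le R/q\}\ \le\ d-1 .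
\]
\end{lemma}

\begin{proof}
Drop the index $v$, and put $\rho_*=t/(q-1)\ge0$. The idea is to follow the leading term of a torsion point along its $\phi_T$-orbit. The level rises until the leading term is annihilated, and this can happen only at a level where two terms of $\phi_T$ compete.

\emph{The function $\Theta$.} For real $\rho$ let $\Theta(\rho)=\max_{0\le i\le d}(q^i\rho-\alpha_i)$, a strictly increasing function. Let $i^-(\rho)\le i^+(\rho)$ be the least and the greatest index attaining the maximum, and $j(\rho)=i^+(\rho)-i^-(\rho)$. Let $\rho>\rho_*$. Some $\alpha_i$ with $i\ge1$ vanishes and $\rho>0$, so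
\begin{equation}\label{eq:theta}
\Theta(\rho)\ge q\rho .
\end{equation}
Also $\rho-\alpha_0\le\rho+t<q\rho$, so $i^-(\rho)\ge1$. If $\rho<\rho'$, then $i^+(\rho)\le i^-(\rho')$: for $I=i^+(\rho)$ and $i<I$ the inequality $q^I\rho-\alpha_I\ge q^i\rho-\alpha_i$ becomes strict at $\rho'$, so $i$ does not attain the maximum there. Hence the intervals $[i^-(\rho),i^+(\rho)]$ for $\rho>\rho_*$ lie in $[1,d]$ and have disjoint interiors, and
\begin{equation}\label{eq:breaks}
\sum_{\rho>\rho_*}j(\rho)\le d-1 .
\end{equation}

\emph{Leading terms.} Let $\Lambda$ be the set of $\rho>\rho_*$ in $\mathbb Z-c$, that is, the set of levels above $\rho_*$. For $\rho\in\Lambda$ fix $y_\rho\in L$ with $P(y_\rho)=\rho$. Then $\Theta(\rho)=P(g_iy_\rho^{q^i})$ for $i=i^+(\rho)$, so $\Theta(\Lambda)\subset\Lambda$ by \eqref{eq:theta}. The map $y_\rho\zeta\mapsto\bar\zeta$ for $\zeta\in\mathcal O_v$ identifies $\Delta_\rho=\{P\le\rho\}/\{P<\rho\}$ with $k(v)$. We have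
\[
\frac{\phi_T(y_\rho\zeta)}{y_{\Theta(\rho)}}=\sum_{i=0}^d\frac{g_iy_\rho^{q^i}}{y_{\Theta(\rho)}}\,\zeta^{q^i},
\]
and the $i$-th coefficient has valuation $\Theta(\rho)-(q^i\rho-\alpha_i)\ge0$, with equality exactly when $i$ attains the maximum. So $\phi_T$ induces an $\mathbb F_q$-linear map $\Delta_\rho\to\Delta_{\Theta(\rho)}$ of the form $\bar\zeta\mapsto\psi(\bar\zeta^{\,q^{i^-(\rho)}})$, where $\psi$ is a polynomial of degree $q^{j(\rho)}$. Frobenius is injective, so the kernel has at most $q^{j(\rho)}$ elements.

\emph{Leading terms of torsion points.} Let $I_\rho\subset\Delta_\rho$ be the image of the torsion points of level at most $\rho$. Since $\phi_T$ preserves torsion, $I_\rho$ maps into $I_{\Theta(\rho)}$, and $\dim I_\rho\le j(\rho)+\dim I_{\Theta(\rho)}$. By \eqref{eq:breaks} there is $\rho_1>\rho_*$ with $j=0$ on $[\rho_1,\infty)$. If $P(z)=\rho\ge\rho_1$, one term of $\phi_T(z)$ dominates and $P(\phi_T(z))=\Theta(\rho)\ge q\rho$. Repeating, the $\phi_T$-orbit of $z$ is infinite, whereas a torsion point generates a finite module. So $I_\rho=0$ for $\rho\ge\rho_1$.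 Since the iterates satisfy $\Theta^i(\rho)\ge q^i\rho\to\infty$, we obtain $\dim I_\rho\le\sum_{i\ge0}j(\Theta^i(\rho))$ for all $\rho\in\Lambda$.

\emph{Counting.} All levels in $(R/q,R]$ lie in $\Lambda$, because $R/q\ge\rho_*$. Filter the quotient in the lemma by these finitely many levels; the graded piece at $\rho$ embeds into $I_\rho$. So the dimension is at most $\sum_\rho\sum_{i\ge0}j(\Theta^i(\rho))$, with $\rho$ running over $\Lambda\cap(R/q,R]$. The numbers $\Theta^i(\rho)$ in this double sum are distinct. Indeed, let $\Theta^i(\rho)=\Theta^{i'}(\rho')$ with $i\le i'$. As $\Theta$ is injective, $\rho=\Theta^{i'-i}(\rho')$. If $i<i'$, then $\rho\ge q\rho'>R$, which is false; so $i=i'$ and $\rho=\rho'$. The lemma follows from \eqref{eq:breaks}.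
\end{proof}

The hypothesis $R/q\ge t_v/(q-1)$ keeps the term $\theta z$ out of the competition, and the bound fails without it: for $\phi_T=\theta+\tau$ and $v\mid\infty$, a root $z\in L$ of $z^{q-1}=-\theta$ spans a line of torsion points of level exactly $t_v/(q-1)$, while $d-1=0$.

\section{Ratios of torsion points}\label{sec:ratios}

To apply abc to a ratio $w=z/z'$ we must extract $p$-th roots until $w\notin L^p$, and each extraction costs a factor $p$ in \eqref{eq:abc}. The next lemma bounds the number of extractions by the integer $m$ of Lemma~\ref{lem:kappa}. The reason is that a large submodule determines $\phi_T$, and in particular remembers how inseparable $\theta$ is.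

\begin{lemma}\label{lem:insep}
Let $W\subset L$ be a finite submodule with $\dim W\ge d+1$. Then not all ratios $z/z'$ with $z,z'\in W\setminus0$ lie in $L^{p^{m+1}}$.
\end{lemma}

\begin{proof}
Suppose they do. Fix $z_0\in W\setminus0$ and replace $\phi$ by $z_0^{-1}\phi z_0$ and $W$ by $z_0^{-1}W$. This does not change $\theta$, and now $W\subset L^{p^{m+1}}$.

We first show $g_i\in L^{p^m}$. Let $y_1,\dots,y_d\in W$ be linearly independent, and view
\[
\sum_{i=1}^dg_iy_j^{q^i}=\phi_T(y_j)-\theta y_j\qquad(1\le j\le d)
\]
as a linear system for $g_1,\dots,g_d$. Its coefficients and right-hand sides lie in the field $L^{p^m}$, since $\phi_T(y_j)\in W$. Its matrix, the $q$-th power of a Moore matrix, is invertible: a nonzero solution $(s_i)$ of the homogeneous system would give a nonzero polynomial $\sum_is_iZ^{q^{i-1}}$ of degree at most $q^{d-1}$ vanishing at the $q^d$ elements $y^q$, with $y$ in the span of the $y_j$. So $g_i\in L^{p^m}$ by Cramer's rule.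

Write $\theta=\theta_0^{p^m}$ and $g_i=\gamma_i^{p^m}$, and let $W_0\subset L^p$ be the set of $p^m$-th roots of the elements of $W$. For $y\in W_0$ the element $\theta_0y+\sum_i\gamma_iy^{q^i}$ is the $p^m$-th root of $\phi_T(y^{p^m})\in W$, so it lies in $W_0\subset L^p$. Since $\theta_0\notin L^p$, \eqref{eq:kernel} provides a derivation $\partial$ with $\partial\theta_0\ne0$. It is $L^p$-linear and kills $L^p$, so
\[
(\partial\theta_0)\,y+\sum_{i=1}^d(\partial\gamma_i)\,y^{q^i}=0\qquad\text{for all }y\in W_0 .
\]
A nonzero polynomial of degree at most $q^d$ thus has $|W_0|\ge q^{d+1}$ roots, a contradiction.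
\end{proof}

Both hypotheses are needed. Example~\ref{ex:Y} with $Y\subset L^{p^{m+1}}$ gives a submodule of dimension $d$ all of whose ratios lie in $L^{p^{m+1}}$. And if $\theta$ and all $g_i$ were to lie in the finite field $k$, then $W=k$ would be a submodule whose ratios lie in $L^{p^j}$ for every $j$.

\begin{lemma}\label{lem:ratios}
Let $W\subset L$ be a finite submodule with $\dim W\ge d+1$, and let $\Sigma$ be a finite set of places such that every $v\notin\Sigma$ is constant on $W\setminus0$. Then
\[
\|z/z'\|\le4\kappa\,(\deg\Sigma+\delta)\qquad\text{for all }z,z'\in W\setminus0 .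
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:insep} there is a largest $j\ge0$ such that all ratios lie in $L^{p^j}$, and $p^j\le p^m\le\kappa$. Define $z\sim z'$ if $z/z'\in L^{p^{j+1}}$. This is an equivalence relation on $W\setminus0$ because $L^{p^{j+1}}$ is a field, and it has at least two classes by the choice of $j$.

Let $z\not\sim z'$ and let $w\in L$ be the $p^j$-th root of $z/z'$. Then $w\notin L^p$. In particular $w\ne-1$, so $z+z'\in W\setminus0$, and $(1+w)^{p^j}=(z+z')/z'$. For $v\notin\Sigma$ we have $v(z)=v(z')=v(z+z')$, hence $v(w)=v(1+w)=0$. So $\Sigma_w\subset\Sigma$, and \eqref{eq:abc} gives $\|z/z'\|=p^j\|w\|\le2\kappa(\deg\Sigma+\delta)$. If $z\sim z'$, choose $y$ in another class and use $\|z/z'\|\le\|z/y\|+\|y/z'\|$.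
\end{proof}

\section{Proof of Theorem~\ref{thm:key}}\label{sec:proof}

We prove the following quantitative form. Since $\kappa$ and $\delta$ depend only on $L$ and $\theta$ once $X$ and $\mathcal O(1)$ are fixed for $L$, it implies Theorem~\ref{thm:key}.

\begin{proposition}\label{prop:quant}
There is a constant $c_0$, depending only on $q$, $d$ and $\kappa$, such that every $x$ as in Theorem~\ref{thm:key} satisfies $e\deg\ell\le c_0\log_q(\delta+2)$.
\end{proposition}

\subsection{The modules $V$ and $W$}

Let $x$ have annihilator $(\ell^e)$, put $n=e\deg\ell$, and assume $n\ge2d+2$. Let $V=\mathbb F_q[T]\cdot x\cong\mathbb F_q[T]/(\ell^e)$. Its submodules are the $V[\ell^j]=\{z\in V:\phi_{\ell^j}(z)=0\}$ for $0\le j\le e$; they form a chain, and $\dim V[\ell^j]=j\deg\ell$. This is where we use that $x$ has prime power order.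

At a place $v\nmid\infty$ the points of level at most $0$ form one of these submodules. If it has small codimension in $V$, the shell lemma forces no high level, and we have no bound on the number of such places. We therefore apply abc only to the lower half of the chain,
\[
W=V[\ell^f],\qquad f=\lceil e/2\rceil ,
\]
which such places do not disturb. It satisfies $\dim W=f\deg\ell\ge n/2\ge d+1$, and every submodule of $V$ not containing $W$ has codimension at least $(e-f+1)\deg\ell=(\lfloor e/2\rfloor+1)\deg\ell\ge n/2$.

Put $E=E_\ell$ and $\beta=\kappa(1+n)+\delta$, so that $\deg E+\delta\le\beta$ by Lemma~\ref{lem:kappa}. For $U\in\{V,W\}$ let $Q_v(U)=\max_{z\in U\setminus0}P_v(z)$, and let $\operatorname{avg}_{z\in U}$ denote the average over $z\in U\setminus0$. For almost all $v$ we have $c_v=0$ and $v=0$ on $V\setminus0$, so $P_v=0$ on $V\setminus0$; all sums over $v$ below are therefore finite. The set $\{z\in U:P_v(z)<Q_v(U)\}$ is a proper subspace, so at least $|U|(1-1/q)$ elements lie outside it: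
\begin{equation}\label{eq:generic}
P_v(z)=Q_v(U)\quad\text{for a proportion at least }1-\tfrac1q\ge\tfrac12\text{ of the }z\in U\setminus0 .
\end{equation}
Finally let
\[
S=\{v\notin E:\ Q_v(W)>0\},
\]
a finite set. If $v\notin E$, then $P_v\ge0$ on $V\setminus0$ by Lemma~\ref{lem:lower}(a) with $b=\ell^e$. So for $v\notin S\cup E$ we have $P_v=0$ on $W\setminus0$, and Lemma~\ref{lem:ratios} applies with $\Sigma=S\cup E$:
\begin{equation}\label{eq:ratio}
\sum_v\deg(v)\,|P_v(z)-P_v(z')|=\|z/z'\|\le4\kappa(\deg S+\beta)\qquad(z,z'\in W\setminus0).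
\end{equation}

\subsection{The places of $S$ are expensive}

\begin{lemma}\label{lem:step1}
$\deg S\le\sigma\,(h+2n\kappa)$, where $\sigma=2\varepsilon^{-1}q^{1-n/(2d)}$.
\end{lemma}

\begin{proof}
\emph{Local growth.} Let $v\in S$; then $t_v=0$. By Lemma~\ref{lem:lower}(c), $V_0=\{z\in V:P_v(z)\le0\}$ is a submodule, and it does not contain $W$. So $\dim V/V_0\ge n/2$. Positive levels are at least $\varepsilon$, so $Q=Q_v(V)\ge Q_v(W)\ge\varepsilon$. Let $J\ge1$ be the least integer with $Qq^{-J}<\varepsilon$. Then $Qq^{-(J-1)}\ge\varepsilon$, and the points of $V$ of level at most $Qq^{-J}$ are those of $V_0$. The shell lemma with $R=Q,Qq^{-1},\dots,Qq^{-(J-1)}$ gives $n/2\le(d-1)J\le dJ$. Hence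
\[
Q_v(V)\ge\varepsilon q^{J-1}\ge\varepsilon q^{n/(2d)-1}=2/\sigma .
\]

\emph{Global sum.} Put $b_v=nt_v$ for $v\mid\infty$, $b_v=e\,v(\ell(\theta))$ for $v\mid\ell$, and $b_v=0$ for $v\notin E$. Then $P_v\ge-b_v$ on $V\setminus0$ by Lemma~\ref{lem:lower}, and $\sum_v\deg(v)b_v=n\kappa+e\kappa\deg\ell=2n\kappa$ by \eqref{eq:ell}. We claim that
\[
\operatorname{avg}_{z\in V}P_v(z)\ge\tfrac12\max(Q_v(V),0)-b_v .
\]
If $Q_v(V)\le0$, this is the bound $P_v\ge-b_v$. If $Q_v(V)>0$, at least half of the points have level $Q_v(V)$ by \eqref{eq:generic}, and the others have level at least $-b_v$. Averaging \eqref{eq:sum} over $V\setminus0$ now gives $h\ge\frac12\sum_v\deg(v)\max(Q_v(V),0)-2n\kappa$. The places of $S$ contribute at least $(2/\sigma)\deg S$ to the sum, so $\deg S/\sigma\le h+2n\kappa$.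
\end{proof}

\subsection{The height is bounded by $\deg S$}

Lemma~\ref{lem:step1} is useful only with an upper bound for $h$. Now $h$ does not appear in \eqref{eq:ratio}, which sees only differences of levels. The link is the second consequence in Example~\ref{ex:rank2}: a high top level forces large differences.

\begin{lemma}\label{lem:step2}
$h\le2\kappa+16q^d\kappa\,(\deg S+\beta)$.
\end{lemma}

\begin{proof}
Write $Q_v=Q_v(W)$ and consider the spread $\mathcal H=\sum_v\deg(v)Q_v-h$. By \eqref{eq:sum},
\begin{equation}\label{eq:spread}
\mathcal H=\sum_v\deg(v)\,(Q_v-P_v(z))\qquad\text{for every }z\in W\setminus0,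
\end{equation}
and all terms are nonnegative. In particular $\sum_v\deg(v)Q_v\ge h$.

\emph{Upper bound.} Fix $z\in W\setminus0$. By \eqref{eq:generic}, $\operatorname{avg}_{z'\in W}|P_v(z')-P_v(z)|\ge\frac12(Q_v-P_v(z))$ for each $v$. Averaging \eqref{eq:ratio} over $z'$ gives $\frac12\mathcal H\le4\kappa(\deg S+\beta)$.

\emph{Lower bound.} We claim that for every place $v$
\begin{equation}\label{eq:lowerspread}
\operatorname{avg}_{z\in W}(Q_v-P_v(z))\ge\tfrac12q^{-d}(Q_v-2t_v).
\end{equation}
If $Q_v\le0$ or $Q_v<\frac q{q-1}t_v$, then $Q_v\le 2t_v$, the right side is at most $0$ and there is nothing to prove. Otherwise the shell lemma applies with $R=Q_v$ and shows that $W'=\{z\in W:P_v(z)\le Q_v/q\}$ has codimension at most $d-1$ in $W$. With $N=\dim W\ge d+1$, the proportion of $W\setminus0$ that lies in $W'$ is at least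
\[
\frac{q^{N-d+1}-1}{q^N-1}\ge q^{1-d}-q^{-N}\ge q^{-d}(q-q^{-1})\ge q^{-d},
\]
and on $W'\setminus0$ we have $Q_v-P_v(z)\ge(1-\frac1q)Q_v\ge\frac12Q_v$. This proves \eqref{eq:lowerspread}. Averaging \eqref{eq:spread} over $z$ gives
\[
\mathcal H\ge\tfrac12q^{-d}\Bigl(\sum_v\deg(v)Q_v-2\kappa\Bigr)\ge\tfrac12q^{-d}(h-2\kappa).
\]
Together with $\mathcal H\le8\kappa(\deg S+\beta)$ this is the lemma.
\end{proof}

\subsection{The set $S$ is empty for large $n$}

\begin{lemma}\label{lem:step3}
If $36q^d\kappa\,\sigma\beta<1$, then $S=\emptyset$.
\end{lemma}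

\begin{proof}
Since $\beta\ge1+n\geq2$, the hypothesis gives $16q^d\kappa\sigma\le\frac12$. As $h+2n\kappa\ge0$ by \eqref{eq:sum}, Lemma~\ref{lem:step1} yields $16q^d\kappa\deg S\le\frac12(h+2n\kappa)$. Lemma~\ref{lem:step2} then reads $h\le2\kappa+\frac12h+n\kappa+16q^d\kappa\beta$, so
\[
h+2n\kappa\le4\kappa(1+n)+32q^d\kappa\beta\le36q^d\kappa\beta .
\]
By Lemma~\ref{lem:step1} again, $\deg S\le36q^d\kappa\sigma\beta<1$. Every place has degree at least $1$, so $S$ is empty.
\end{proof}

\subsection{Counting units}

\begin{lemma}\label{lem:step4}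
If $S=\emptyset$, then $q^{n/2}-1\le q^\kappa(8\kappa\beta+1)^{2\kappa}$.
\end{lemma}

\begin{proof}
Fix $z_0\in W\setminus0$. The elements $z/z_0$ with $z\in W\setminus0$ are distinct, and there are at least $q^{n/2}-1$ of them. Each has $v(z/z_0)=0$ for $v\notin E$, and $|v(z/z_0)|\le4\kappa\beta$ for $v\in E$ by \eqref{eq:ratio}. Since $|E|\le2\kappa$, there are at most $(8\kappa\beta+1)^{2\kappa}$ possibilities for the family $(v(z/z_0))_v$, and each arises from at most $|k^*|\le q^\kappa$ elements of $L^*$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:quant}]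
Let $n\ge2d+2$. We have $\beta\le\kappa(1+n)(\delta+2)$. If the hypothesis of Lemma~\ref{lem:step3} fails, then by the definition of $\sigma$
\[
q^{n/(2d)}\le72\varepsilon^{-1}q^{d+1}\kappa\beta\le72\varepsilon^{-1}q^{d+1}\kappa^2\,(1+n)(\delta+2).
\]
If it holds, Lemmas~\ref{lem:step3} and~\ref{lem:step4} give $q^{n/2}\le2q^\kappa(9\kappa\beta)^{2\kappa}$, and taking $2\kappa$-th roots,
\[
q^{n/(4\kappa)}\le18q\kappa\beta\le18q\kappa^2\,(1+n)(\delta+2).
\]
In both cases $q^{n/\mu}\le c_1(1+n)(\delta+2)$, with $\mu=\max(2d,4\kappa)$ and $c_1$ depending only on $q,d,\kappa$. Choose $n_1\ge2d+2$, depending only on $q,d,\kappa$, such that $c_1(1+n)\le q^{n/(2\mu)}$ for all $n\ge n_1$. Then either $n<n_1$, or $q^{n/(2\mu)}\le\delta+2$ and $n\le2\mu\log_q(\delta+2)$. Since $\log_q(\delta+2)\ge\log_q2$, we may take $c_0=\max(2\mu,\,n_1/\log_q2)$.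
\end{proof}

This proves Theorem~\ref{thm:key} with $B=\lfloor c_0\log_q(\delta+2)\rfloor$, and with it Theorems~\ref{thm:p} and~\ref{thm:tors}.

\section{Dependence on the genus}\label{sec:genus}

\begin{proof}[Proof of Theorem~\ref{thm:genus}]
Let $L/K$ be finite, fix $a\in A\setminus\mathbb F_q$, and put $\theta=a$ and $d'=d\deg a$. Now $r=1$, and $\kappa$ is the degree over $\mathbb F_q$ of the pole divisor of $\theta$ on the curve $X$. Recall that in a function field of one variable with constant field $k$, the zero divisor and the pole divisor of a nonconstant $f$ have degree $[L:k(f)]$ over $k$, hence degree $[L:\mathbb F_q(f)]$ over $\mathbb F_q$. So $\kappa=[L:K]\,[K:\mathbb F_q(a)]$. The zeros of $a$ in $K$ lie away from $\infty$, so the zero divisor of $a$ has degree $\dim A/(a)=\deg a$. Thus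
\[
\kappa=[L:K]\deg a .
\]
By Proposition~\ref{prop:abc} and Lemma~\ref{lem:kappa}(a), inequality \eqref{eq:abc} holds with $\delta=2\kappa g(L)$. Since $g(L)+2\ge2$,
\[
\delta+2\le2\kappa\,(g(L)+2)\le(g(L)+2)^{1+\log_2(2\kappa)} .
\]
Proposition~\ref{prop:quant}, applied in rank $d'$, shows that the conclusion of Theorem~\ref{thm:key} holds for $(L,a,d')$ with
\[
B=c_2\log_q(g(L)+2),\qquad c_2=c_0(q,d',\kappa)\,(1+\log_2(2\kappa)).
\]

For the first assertion fix $0\ne a\in\mathfrak p$, a choice that depends only on $A$ and $\mathfrak p$. For $[L:K]\le D$ only finitely many values of $\kappa$ occur; let $c_3$ be the largest of the corresponding constants $c_2$. Proposition~\ref{prop:reduction}(a) gives $|\phi[\mathfrak p^\infty](L)|\le q^{d'B}\le(g(L)+2)^{d'c_3}$, so $C=1$ and $c=d'c_3$ will do. For the second assertion fix $a\in A\setminus\mathbb F_q$ depending only on $A$. Then $d'$ and $B$ depend only on $A$, $d$, $[L:K]$ and $g(L)$, and so does the bound in Proposition~\ref{prop:reduction}(b).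
\end{proof}

\begin{thebibliography}{1}

\bibitem{slides}
\emph{On a variant of the uniform boundedness conjecture for Drinfeld modules},
\texttt{http://www.kurims.kyoto-u.ac.jp/\textasciitilde yuyang/confer/2nd-slides/ishii.pdf}.

\end{thebibliography}
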